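\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\title{The extremal order of the $p$-local unconditional structure constant}

\begin{abstract}
The $p$-local unconditional structure constant $\eta_p(E)$ of an $n$-dimensional Banach space $E$ measures how unconditionally the identity of $E$ can be written as a sum of operators, when an operator of rank $r$ is charged the factor $r^p$. Always $\eta_p(E)\le\min\{n^{1/2},n^p\}$. We show that this bound is attained up to an absolute constant, for all $p>0$ simultaneously, by one sequence of spaces: the duals of suitable $n$-dimensional central sections of the cube $[-1,1]^{2n}$. The proof also applies to arbitrary weights in place of $r^p$. We complement it with matching upper bounds, obtained from random projections, in terms of the distance from $E$ to Euclidean space.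
\end{abstract}

\section{The question and the answer}

\subsection*{The constants}

Let $E$ be a Banach space of finite dimension $n$. Scalars are real, except in the remark that ends Section~\ref{sec:proof}. A basis of $E$ writes the identity $I_E$ as a sum of $n$ operators of rank one, the coordinate projections, and the basis is $1$-unconditional exactly when all signed sums of these projections have norm at most $1$. A given space need not have such a basis. One may then allow more operators, and operators of larger rank, at a price that depends on the rank.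

To make this precise, let $\varphi:\{1,\dots,n\}\to(0,\infty)$ be any function, which we call a \emph{weight}. Write $r(A)$ for the rank of an operator $A:E\to E$, and set
\[
\eta_\varphi(E)=\inf\ \sup_{L,\ \pm}\ \Big\|\sum_{i=1}^{L}\pm\,\varphi(r(A_i))\,A_i\Big\| .
\]
The infimum is over all finite or infinite representations $x=\sum_{i\ge1}A_ix$ (for all $x\in E$) with linear operators $A_i:E\to E$, the supremum is over all integers $L$ and all choices of signs, and the norm is the operator norm. Zero operators contribute nothing and may be omitted. For $p>0$ the \emph{$p$-local unconditional structure constant} is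
\[
\eta_p(E)=\eta_\varphi(E)\quad\text{with}\quad \varphi(r)=r^p .
\]
If only representations with $r(A_i)=1$ for all $i$ are admitted, the same quantity is denoted $\eta(E)$; in finite dimension it equals the local unconditional structure constant $x_u(E)$. Clearly $\eta_p(E)\le\eta(E)$.

\subsection*{Two simple bounds}

The representation $I_E=I_E$ by a single operator gives $\eta_p(E)\le n^p$. At the other extreme, let $d=d(E,\ell_2^n)$ be the Banach--Mazur distance. This is the smallest $d$ for which $E$ carries a Euclidean norm $|\cdot|$ with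
\begin{equation}\label{eq:BM}
|x|\le\|x\|\le d\,|x|\qquad(x\in E),
\end{equation}
and it is known that $d\le\sqrt n$. Take an orthonormal basis $e_1,\dots,e_n$ for $|\cdot|$ and $A_ix=\langle x,e_i\rangle e_i$. A partial signed sum of the $A_i$ does not increase $|\cdot|$, so by \eqref{eq:BM} its norm on $E$ is at most $d$. Thus
\begin{equation}\label{eq:trivial}
\eta_p(E)\le\eta(E)\le d(E,\ell_2^n)\le\sqrt n,\qquad\text{hence}\qquad \eta_p(E)\le\min\{n^{1/2},n^p\}.
\end{equation}
If $E$ has a $1$-unconditional basis, as $\ell_1^n$ does, then $\eta_p(E)\le 1$, so $\min\{n^{1/2},n^p\}$ can be far from the truth for a given space. The question, posed in \cite{plust}, is whether it can be the truth for some spaces: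
\begin{quote}
``We do not know if $\eta_p(E)$ can be asymptotically equivalent to $\min\{n^{1/2}, n^p\}$ for a sequence of spaces $E_n$, $\dim(E_n) = n$.''
\end{quote}
That is, given $p>0$, are there a constant $c_p>0$ and spaces $E_n$ with $\dim(E_n)=n$ such that $\eta_p(E_n)\ge c_p\min\{n^{1/2},n^p\}$ for all $n$?

Two known facts point toward a positive answer. There are $n$-dimensional spaces $F_n$ with $x_u(F_n)\ge c\sqrt n$, where $c>0$ is absolute; this settles the case in which all ranks are one. And there are $n$-dimensional spaces with $\eta_p\ge\min\{an^{1/2},an^p\}\exp(-\sqrt{\log n})$, where $a>0$ is absolute.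

Which answer should one expect? Between the two extreme representations lie those with all ranks equal to $k$. We shall see in Section~\ref{sec:upper} that averages of random rank-$k$ projections always give a representation of cost at most $2\varphi(k)\sqrt{n/k}$, up to an arbitrarily small error. For $\varphi(r)=r^p$ this bound is $2n^{1/2}k^{p-1/2}$, a monotone function of $k$. So intermediate ranks never improve on the two ends $k=1$ and $k=n$, which give back the orders $n^{1/2}$ and $n^p$. Suppose that in the worst space these representations are best possible up to a constant, even among representations with mixed ranks. Then the answer is yes, and the correct bound for a general weight is the minimum of $\varphi(k)\sqrt{n/k}$. This is what we prove.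

\subsection*{Results}

\begin{theorem}\label{thm:main}
For each $n\ge1$ there is an $n$-dimensional space $E_n$ such that for every weight $\varphi$
\[
\eta_\varphi(E_n)\ \ge\ \frac{\sqrt n}{1280}\,\min_{1\le k\le n}\frac{\varphi(k)}{\sqrt k}.
\]
In particular
\[
\eta_p(E_n)\ \ge\ \tfrac1{1280}\min\{n^{1/2},n^p\}\qquad\text{for all } n\ge1\text{ and all }p>0.
\]
\end{theorem}

The second statement follows from the first: $\min_{1\le k\le n}k^{p-1/2}$ equals $1$ if $p\ge\frac12$ and $n^{p-1/2}$ if $p\le\frac12$. So the answer to the question is yes for every $p>0$, with spaces and a constant that do not depend on $p$; in particular, the factor $\exp(-\sqrt{\log n})$ above can be removed. The next theorem shows that Theorem~\ref{thm:main} is optimal for every weight, and describes how $\eta_p$ depends on the distance to Euclidean space.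

\begin{theorem}\label{thm:upper}
Let $n\ge2$. In {\upshape(a)} and {\upshape(b)}, let $\dim E=n$ and $d=d(E,\ell_2^n)$.
\begin{enumerate}
\item[(a)] For every weight $\varphi$,
\[
\eta_\varphi(E)\le\min_{1\le k\le n}\varphi(k)\Big(1+d\sqrt{\tfrac{n-k}{k(n-1)}}\Big)\le2\sqrt n\min_{1\le k\le n}\frac{\varphi(k)}{\sqrt k}.
\]
Consequently, up to absolute constants, $\sup_{\dim E=n}\eta_\varphi(E)$ is equivalent to $\sqrt n\,\min_k\varphi(k)k^{-1/2}$, and the single space $E_n$ is extremal for all weights simultaneously.
\item[(b)] $\eta_p(E)\le3\,d^{\min\{1,2p\}}$ for every $p>0$. In particular, if $\eta_p(E)\ge c\min\{n^{1/2},n^p\}$ for some $c>0$, then $d\ge c'\sqrt n$ with $c'=(c/3)^{1/\min\{1,2p\}}$.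
\item[(c)] The bound in (b) is sharp up to the constant: for every $1\le D\le\sqrt n$ there is an $n$-dimensional $E$ with $d(E,\ell_2^n)\le D$ and $\eta_p(E)\ge\frac1{1280\sqrt2}D^{\min\{1,2p\}}$ for all $p>0$.
\end{enumerate}
\end{theorem}

\section{The idea}\label{sec:idea}

\subsection*{Averaging and a trace}

Suppose $I_E=\sum_iA_i$, where $\dim E=n$ and all $A_i$ are nonzero, and let $M$ be the supremum of the norms of the signed sums in the definition of $\eta_\varphi$. If $x\in B_E$ and $y\in B_{E^*}$, then choosing the signs according to those of $\langle A_ix,y\rangle$ gives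
\begin{equation}\label{eq:abs}
\sum_{i\le L}\varphi(r(A_i))\,|\langle A_ix,y\rangle|\le M\qquad\text{for all }L.
\end{equation}
To bound $M$ from below we average \eqref{eq:abs} over many pairs $(x,y)$. We know little about the individual $A_i$, only that they add up to the identity, so the average of $|\langle A_ix,y\rangle|$ should be compared with a \emph{linear} functional of $A_i$. The trace, possibly against a fixed operator $P$, is the natural one.

\begin{lemma}\label{lem:reduction}
Let $\dim E=n$, let $(x,y)$ be a random pair in $B_E\times B_{E^*}$, let $P:E\to E$ be linear, and let $c>0$. Assume that for every $A:E\to E$ of rank $r\ge1$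
\begin{equation}\label{eq:key-abstract}
\mathbb E\,|\langle Ax,y\rangle|\ \ge\ c\,\frac{|\mathrm{tr}(PA)|}{\sqrt{n\,r}} .
\end{equation}
Then $\displaystyle \eta_\varphi(E)\ge c\,\frac{|\mathrm{tr}\,P|}{\sqrt n}\,\min_{1\le k\le n}\frac{\varphi(k)}{\sqrt k}$ for every weight $\varphi$.
\end{lemma}

\begin{proof}
Let $I_E=\sum_iA_i$ with $r_i=r(A_i)\ge1$, and assume $M<\infty$. Taking expectations in \eqref{eq:abs} and using \eqref{eq:key-abstract},
\[
M\ \ge\ \sum_{i\le L}\varphi(r_i)\,\frac{c\,|\mathrm{tr}(PA_i)|}{\sqrt{n\,r_i}}\ \ge\ \frac{c}{\sqrt n}\,\min_{1\le k\le n}\frac{\varphi(k)}{\sqrt k}\ \Big|\mathrm{tr}\Big(P\sum_{i\le L}A_i\Big)\Big| .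
\]
Since $\dim E<\infty$, the partial sums $\sum_{i\le L}A_i$ converge to $I_E$ in norm, and the last trace tends to $\mathrm{tr}\,P$.
\end{proof}

The weight enters only in this lemma, through the ratio $\varphi(r)/\sqrt r$. Everything else concerns \eqref{eq:key-abstract}. Take $P=I$, for instance. If $A$ has rank one and trace one, then \eqref{eq:key-abstract} says that $|\langle Ax,y\rangle|$ is at least $cn^{-1/2}$ on average. For $A=I$ it only says that $\mathbb E|\langle x,y\rangle|\ge c$.

\subsection*{Rank one in an ideal situation}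

Where can one find such pairs? Let $E$ be an $n$-dimensional Euclidean space $V$ with a second norm, and identify $E^*$ with $V$ by the inner product. Suppose that we have points $x_1,\dots,x_N\in B_E$ with $N=2n$, a random $y\in B_{E^*}$, and constants $\delta,\beta>0$ such that for all $a,b\in V$
\begin{equation}\label{eq:ideal}
\frac1N\sum_{j=1}^N|\langle a,x_j\rangle|\ge\frac{\delta}{\sqrt N}|a|,\qquad \mathbb E\,|\langle b,y\rangle|\ge\beta|b| .
\end{equation}
Let $A$ have rank one, $Av=\langle a,v\rangle b$. Then $\langle Ax_j,y\rangle=\langle a,x_j\rangle\langle b,y\rangle$, and the average over $j$ and $y$ factors: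
\[
\frac1N\sum_{j=1}^N\mathbb E\,|\langle Ax_j,y\rangle|=\Big(\frac1N\sum_{j=1}^N|\langle a,x_j\rangle|\Big)\,\mathbb E|\langle b,y\rangle|\ \ge\ \frac{\delta\beta}{\sqrt N}|a||b|\ \ge\ \frac{\delta\beta}{\sqrt{2n}}\,|\langle a,b\rangle|=\frac{\delta\beta}{\sqrt{2n}}\,|\mathrm{tr}\,A| .
\]
This is \eqref{eq:key-abstract} for rank one with $P=I$ and $c=\delta\beta/\sqrt2$. The argument of Lemma~\ref{lem:reduction}, applied to representations by rank-one operators, gives $\eta(E)\ge\delta\beta\sqrt{n/2}$. This is the main idea in its smallest case.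

Condition \eqref{eq:ideal} is in tension with $|\langle x_j,y\rangle|\le1$, which must hold for all pairs. Indeed, passing from first to second moments and summing over an orthonormal basis, we get $\frac1N\sum_j|x_j|^2\ge\delta^2/2$ and $\mathbb E|y|^2\ge\beta^2n$, so the typical lengths of $x_j$ and $y$ are at least of order $1$ and $\sqrt n$. An inner product of generic vectors of lengths $1$ and $\sqrt n$ is of order $1$, so the demand is not absurd, but it excludes simple examples. Take $E=\ell_1^n$, with the unit vectors $x_j=e_j$ (here $N=n$) and $y$ uniform on $\{-1,1\}^n$. The condition on $y$ holds with $\beta=1/\sqrt3$: for $X=\langle b,y\rangle$ we have $\mathbb EX^2=|b|^2$ and $\mathbb EX^4\le3|b|^4$, and H\"older's inequality gives $\mathbb EX^2\le(\mathbb E|X|)^{2/3}(\mathbb EX^4)^{1/3}$. The condition on the $x_j$ fails: for $a=e_1$ the average is $1/n$, not of order $n^{-1/2}$. It had to fail, because $\ell_1^n$ has a $1$-unconditional basis.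

The remedy is to take $V\subset\mathbb R^{N}$ and $x_j=P_Ve_j$, with $P_V$ the orthogonal projection onto $V$. Then $\langle v,x_j\rangle=v_j$ is the $j$-th coordinate of $v\in V$, and the first condition in \eqref{eq:ideal} says
\[
\|v\|_1\ge\delta\sqrt N|v|\qquad(v\in V),
\]
that is, no nonzero vector of $V$ is concentrated on few coordinates. Kashin's theorem provides such a $V$ of dimension $N/2$. The functionals $y$ with $|\langle x_j,y\rangle|\le1$ for all $j$ are precisely those in the section $K=V\cap[-1,1]^N$, and we take $y$ uniform on $K$.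

\subsection*{What remains}

Two points separate this sketch from a proof. First, for operators of higher rank the average does not factor. The right substitute for $|a||b|$ is the Hilbert--Schmidt norm. Write $\Gamma$ for the covariance of $y$, so $\mathbb E\langle z,y\rangle^2=|\Gamma^{1/2}z|^2$. Since $\sum_j\langle\cdot,x_j\rangle x_j=I_V$, we have $\sum_j|Bx_j|^2=\|B\|_{HS}^2$ for every $B:V\to V$, and hence for every $A:V\to V$
\[
\Big(\frac1N\sum_{j=1}^N\mathbb E\langle Ax_j,y\rangle^2\Big)^{1/2}=\Big(\frac1N\sum_{j=1}^N|\Gamma^{1/2}Ax_j|^2\Big)^{1/2}=\frac1{\sqrt N}\|\Gamma^{1/2}A\|_{HS} .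
\]
This is an $L_2$ average, whereas \eqref{eq:abs} controls an $L_1$ average, the smaller of the two. Section~\ref{sec:L1L2} shows that for our pairs the two averages are comparable, uniformly in $A$. The comparison is made first in $y$, by convexity of $K$, and then in $j$, by Kashin's property. The rank enters through $|\mathrm{tr}\,T|\le\sqrt{r(T)}\,\|T\|_{HS}$.

Second, $\Gamma$ need not be close to a multiple of the identity. But it is enough that $\Gamma$ has at least $n/2$ eigenvalues bounded below by a positive absolute constant: with $P$ the projection onto the span of the corresponding eigenvectors, $\mathrm{tr}\,P$ is still of order $n$. Section~\ref{sec:cov} finds these eigenvalues from a lower bound for the volume of $K$.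

\section{The spaces $E_n$}\label{sec:space}

Throughout Sections~\ref{sec:space}--\ref{sec:proof}, $N=2n$, $|\cdot|$ is the Euclidean norm of $\mathbb R^N$, and $\delta=\frac1{32}$.

\begin{lemma}[Kashin]\label{lem:kashin}
There is an $n$-dimensional subspace $V\subset\mathbb R^N$ with $\|v\|_1\ge\delta\sqrt N\,|v|$ for all $v\in V$.
\end{lemma}

\begin{proof}
Put $\|v\|=\|v\|_1/\sqrt N$, so that $\|v\|\le|v|$. The unit ball of $\|\cdot\|$ is $\sqrt N B_1^N$, and integration in polar coordinates gives, with $\sigma$ the rotation-invariant probability measure on the sphere,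
\[
\int_{S^{N-1}}\|\theta\|^{-N}d\sigma(\theta)=\frac{\mathrm{vol}(\sqrt N B_1^N)}{\mathrm{vol}(B_2^N)}
=\frac{(2n)^n\,2^{2n}}{(2n)!}\cdot\frac{n!}{\pi^n}=\frac{8^n\,n^n}{\pi^n\prod_{j=1}^n(n+j)}\le\Big(\frac8\pi\Big)^n .
\]
Averaging over $\sigma$ is the same as averaging first over the unit sphere $S_V$ of a subspace $V$, with its rotation-invariant probability measure $\sigma_V$, and then over a random $n$-dimensional $V$. Hence some $n$-dimensional $V$ satisfies
\begin{equation}\label{eq:Vint}
\int_{S_V}\|\theta\|^{-N}d\sigma_V(\theta)\le(8/\pi)^n .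
\end{equation}

Let $v_0\in S_V$ and $t=\|v_0\|\in(0,1]$. If $t$ is small, then $\|\cdot\|$ is small on a whole cap around $v_0$, and we show that this contradicts \eqref{eq:Vint}. If $v\in S_V$ and $|v-v_0|\le t$, then $\|v\|\le t+|v-v_0|\le2t$. To bound the measure of this cap from below, choose a maximal $t$-separated subset of $S_V$. The balls in $V$ of radius $t/2$ about its points have disjoint interiors and lie in a ball of radius $1+t/2$, so it has at most $(1+2/t)^n\le(3/t)^n$ points. The caps of radius $t$ about them cover $S_V$ and all have the same measure. So each has measure at least $(t/3)^n$, and \eqref{eq:Vint} yields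
\[
\Big(\frac t3\Big)^n(2t)^{-2n}\le\Big(\frac8\pi\Big)^n,\qquad\text{i.e.}\qquad \frac1{12\,t}\le\frac8\pi .
\]
Thus $\|v_0\|=t\ge\pi/96>1/32$ for every $v_0\in S_V$.
\end{proof}

The exponent $-2n$ comes from $N=2n$, the exponent $n$ from $\dim V=n$. If $V$ were all of $\mathbb R^N$, the powers of $t$ would cancel and nothing would follow.

\medskip
\noindent\textbf{Definition of $E_n$.} Fix $V$ as in Lemma~\ref{lem:kashin}, with the Euclidean structure of $\mathbb R^N$, and let
\[
x_j=P_Ve_j\in V\quad(1\le j\le N),\qquad\text{so that}\quad\langle v,x_j\rangle=v_j\quad\text{for }v\in V .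
\]
If $v\in V$ is orthogonal to all $x_j$, then all its coordinates vanish; so the $x_j$ span $V$. Let $E_n$ be $V$ with the unit ball $\mathrm{absconv}\{x_1,\dots,x_N\}$. We identify $E_n^*$ with $V$ by the inner product. Then $\|y\|_{E_n^*}=\max_j|\langle y,x_j\rangle|=\|y\|_\infty$, and the unit ball of $E_n^*$ is
\[
K=V\cap[-1,1]^N .
\]
So $E_n$ is the dual of $V$ normed by this section of the cube. Let $y$ be uniformly distributed on $K$. It has mean zero by symmetry; let $\Gamma:V\to V$ be its covariance,
\[
\langle\Gamma z,z\rangle=\mathbb E\langle z,y\rangle^2\qquad(z\in V).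
\]
Since $K$ has nonempty interior in $V$, $\Gamma$ is positive definite. For every $j$ and every value of $y$ we have $\|x_j\|_{E_n}\le1$ and $\|y\|_{E_n^*}\le1$. The random pair for Lemma~\ref{lem:reduction} is $(x_j,y)$ with $j$ uniform on $\{1,\dots,N\}$ and independent of $y$.

\section{Comparing $L_1$ and $L_2$ averages}\label{sec:L1L2}

Recall that $\|B\|_{HS}^2=\mathrm{tr}(B^*B)$ is the sum of the squares of the singular values of $B$, and that $\frac1N\sum_j|Bx_j|^2=\frac1N\|B\|_{HS}^2$. The first lemma says that the $L_1$ average of $|Bx_j|$ over $j$ is of the same order as the $L_2$ average. For $B$ of rank one, $Bv=\langle a,v\rangle b$, it is exactly the Kashin inequality $\sum_j|a_j|\ge\delta\sqrt N|a|$. The general case reduces to this inequality by testing $Bx_j$ against a Gaussian vector.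

\begin{lemma}\label{lem:j}
For every linear $B:V\to V$, \quad $\displaystyle\frac1N\sum_{j=1}^N|Bx_j|\ \ge\ \frac{\delta}{\sqrt N}\,\|B\|_{HS}$.
\end{lemma}

\begin{proof}
Let $g$ be a standard Gaussian vector in $V$. For a fixed $z\in V$, $\langle g,z\rangle$ is Gaussian with variance $|z|^2$, so $\mathbb E|\langle g,z\rangle|=\sqrt{2/\pi}\,|z|$. Since $B^*g\in V$, Lemma~\ref{lem:kashin} gives
\[
\sum_j|\langle g,Bx_j\rangle|=\sum_j|\langle B^*g,x_j\rangle|=\|B^*g\|_1\ge\delta\sqrt N\,|B^*g| .
\]
The left side has expectation $\sqrt{2/\pi}\sum_j|Bx_j|$. On the right, let $s_1,\dots,s_n$ be the singular values of $B$ and $g_1,\dots,g_n$ independent standard Gaussian variables. The norm of an expectation is at most the expectation of the norm; applied to the vector $(s_i|g_i|)_i$ this gives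
\[
\mathbb E|B^*g|=\mathbb E\Big(\sum_is_i^2g_i^2\Big)^{1/2}\ge\Big(\sum_is_i^2(\mathbb E|g_i|)^2\Big)^{1/2}=\sqrt{2/\pi}\,\|B\|_{HS}.
\]
Thus $\sum_j|Bx_j|\ge\delta\sqrt N\|B\|_{HS}$; divide by $N$.
\end{proof}

In the variable $y$ we need a lower bound for $\mathbb E|\langle z,y\rangle|$ in terms of the second moment. It holds for the uniform distribution on every symmetric convex body. By the Brunn--Minkowski inequality the tail of a linear functional is log-concave. Among such tails with a given first moment, the second moment is largest for the exponential one, for which the ratio of the $L_1$ to the $L_2$ norm is exactly $1/\sqrt2$.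

\begin{lemma}\label{lem:y}
For every $z\in V$, \quad $\displaystyle\mathbb E|\langle z,y\rangle|\ \ge\ \frac1{\sqrt2}\big(\mathbb E\langle z,y\rangle^2\big)^{1/2}=\frac1{\sqrt2}\,|\Gamma^{1/2}z|$.
\end{lemma}

\begin{proof}
Let $z\ne0$, $X=\langle z,y\rangle$, $m=\mathbb E|X|>0$, $T=\max_{K}\langle z,\cdot\rangle$, and $G(t)=\mathbb P(|X|>t)$ for $t\ge0$. By symmetry of $K$, and since hyperplanes have measure zero,
\[
G(t)=2\,\frac{\mathrm{vol}(K_t)}{\mathrm{vol}(K)},\qquad K_t=\{u\in K:\langle z,u\rangle\ge t\} ,
\]
so $G(0)=1$, and $G>0$ exactly on $[0,T)$. For $s,t\in[0,T)$ and $0\le\lambda\le1$ convexity of $K$ gives $\lambda K_s+(1-\lambda)K_t\subset K_{\lambda s+(1-\lambda)t}$. By the Brunn--Minkowski inequality $G^{1/n}$ is concave on $[0,T)$, and therefore so is $\log G$.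

The function $h(t)=\log G(t)+t/m$ is concave on $[0,T)$ with $h(0)=0$. Hence $\{h\ge0\}$ is an interval with left endpoint $0$; let $t_0\le T$ be its right endpoint. Then $G(t)\ge e^{-t/m}$ for $0\le t<t_0$, and $G(t)\le e^{-t/m}$ for $t>t_0$. Since $\int_0^\infty G\,dt=m=\int_0^\infty e^{-t/m}dt$,
\[
\int_0^\infty t\,\big(G(t)-e^{-t/m}\big)dt=\int_0^\infty(t-t_0)\big(G(t)-e^{-t/m}\big)dt\le0,
\]
because the last integrand is nowhere positive. Therefore $\mathbb EX^2=2\int_0^\infty tG(t)\,dt\le2\int_0^\infty te^{-t/m}dt=2m^2$.
\end{proof}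

\section{The covariance of the section}\label{sec:cov}

We now show that a fixed proportion of the eigenvalues of $\Gamma$ is bounded below. The trace of $\Gamma$ is at most $\max_K|y|^2\le N=2n$. So it suffices to bound $\det\Gamma$ below by $c^n$ with an absolute constant $c>0$: if too many eigenvalues were tiny, the others could not compensate. The determinant is in turn controlled by the volume of $K$, since a body of large volume cannot have small covariance. The volume is bounded by Vaaler's theorem \cite{vaaler}: \emph{every $n$-dimensional central section of the cube $[-\frac12,\frac12]^N$ has $n$-dimensional volume at least $1$.}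

\begin{lemma}\label{lem:cov}
At least $n/2$ of the eigenvalues of $\Gamma$, counted with multiplicity, are $\ge\frac1{100}$.
\end{lemma}

\begin{proof}
\emph{Lower bound for the determinant.} Let $\gamma(u)=(2\pi)^{-n/2}(\det\Gamma)^{-1/2}e^{-\frac12\langle\Gamma^{-1}u,u\rangle}$ be the centered Gaussian density on $V$ with covariance $\Gamma$. Since $\mathbb E\langle\Gamma^{-1}y,y\rangle=\mathrm{tr}(\Gamma^{-1}\Gamma)=n$, Jensen's inequality gives
\[
1\ge\int_K\gamma(u)\,du=\mathrm{vol}(K)\,\mathbb E\,\gamma(y)\ge\mathrm{vol}(K)\,e^{\mathbb E\log\gamma(y)}=\mathrm{vol}(K)\,(2\pi e)^{-n/2}(\det\Gamma)^{-1/2}.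
\]
By Vaaler's theorem, scaled by $2$, $\mathrm{vol}(K)\ge2^n$. Hence
\[
\det\Gamma\ge\frac{4^n}{(2\pi e)^n}=\Big(\frac2{\pi e}\Big)^n>\Big(\frac15\Big)^n,
\]
the last step because $\pi e<10$.

\emph{Counting.} Suppose that $m>n/2$ eigenvalues were smaller than $\frac1{100}$ and the others were not, and let $q=(n-m)/n<\frac12$. The sum of the remaining $qn$ eigenvalues is at most $\mathrm{tr}\,\Gamma=\mathbb E|y|^2\le2n$, so if $q>0$ their product is at most $(2/q)^{qn}$ by the inequality of arithmetic and geometric means. The function $q\log(2/q)$ is increasing on $(0,2/e)$ and $\frac12<2/e$, so $(2/q)^q\le4^{1/2}=2$. If $q=0$ the product is empty. In either case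
\[
\det\Gamma\le\Big(\frac1{100}\Big)^{m}2^n\le\Big(\frac1{10}\Big)^n2^n=\Big(\frac15\Big)^n,
\]
a contradiction.
\end{proof}

Let $P$ be the orthogonal projection of $V$ onto the span of the eigenvectors of $\Gamma$ with eigenvalue $\ge\frac1{100}$. Then
\begin{equation}\label{eq:P}
\mathrm{tr}\,P\ge\frac n2,\qquad\|P\Gamma^{-1/2}\|\le10,
\end{equation}
where the norm is the Euclidean operator norm.

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\begin{proposition}\label{prop:key}
For every $A:V\to V$ of rank $r\ge1$,
\[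
\frac1N\sum_{j=1}^N\mathbb E\,|\langle Ax_j,y\rangle|\ \ge\ \frac{|\mathrm{tr}(PA)|}{640\sqrt{n\,r}} .
\]
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:y} with $z=Ax_j$, and then Lemma~\ref{lem:j} with $B=\Gamma^{1/2}A$. As $N=2n$ and $\delta=\frac1{32}$,
\[
\frac1N\sum_{j}\mathbb E|\langle Ax_j,y\rangle|\ \ge\ \frac1{\sqrt2}\cdot\frac1N\sum_{j}|\Gamma^{1/2}Ax_j|\ \ge\ \frac{\delta}{\sqrt{2N}}\|\Gamma^{1/2}A\|_{HS}=\frac1{64\sqrt n}\|\Gamma^{1/2}A\|_{HS}.
\]
It remains to bound the Hilbert--Schmidt norm below by the trace. If $T$ has rank at most $r$ and $\Pi$ is the orthogonal projection onto its range, then $|\mathrm{tr}\,T|=|\mathrm{tr}(\Pi T)|\le\|\Pi\|_{HS}\|T\|_{HS}\le\sqrt r\,\|T\|_{HS}$. With $T=PA=(P\Gamma^{-1/2})(\Gamma^{1/2}A)$ and \eqref{eq:P},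
\[
|\mathrm{tr}(PA)|\le\sqrt r\,\|P\Gamma^{-1/2}\|\,\|\Gamma^{1/2}A\|_{HS}\le10\sqrt r\,\|\Gamma^{1/2}A\|_{HS}.
\]
Combining the two estimates gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Proposition~\ref{prop:key} is hypothesis \eqref{eq:key-abstract} of Lemma~\ref{lem:reduction} for $E=E_n$, the pair $(x_j,y)$, and $c=\frac1{640}$. Since $\mathrm{tr}\,P\ge n/2$, the lemma gives
\[
\eta_\varphi(E_n)\ge\frac1{640}\cdot\frac{n/2}{\sqrt n}\,\min_{1\le k\le n}\frac{\varphi(k)}{\sqrt k}=\frac{\sqrt n}{1280}\,\min_{1\le k\le n}\frac{\varphi(k)}{\sqrt k}. \qedhere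
\]
\end{proof}

\begin{remark}[complex scalars]
Theorem~\ref{thm:main} holds for complex spaces with $1280\sqrt2$ in place of $1280$. Take the complexification $V_{\mathbb C}$ with the complex absolutely convex hull of $x_1,\dots,x_N$ as unit ball. Each $y\in K$, extended to a complex-linear functional, still has dual norm at most $1$. Given a representation $I=\sum A_i$ by complex-linear operators of rank $r_i\ge1$, write $A_i|_V=A_i'+\sqrt{-1}\,A_i''$ with real-linear $A_i',A_i'':V\to V$. Then $\sum A_i'=I_V$, and $\mathrm{Re}\,\langle A_ix_j,y\rangle=\langle A_i'x_j,y\rangle$, so taking real parts and choosing signs as in \eqref{eq:abs} gives $\sum_{i\le L}\varphi(r_i)|\langle A_i'x_j,y\rangle|\le M$. The range of $A_i$ has real dimension $2r_i$, so $A_i'$ has rank at most $2r_i$. Proposition~\ref{prop:key} therefore bounds the average of $|\langle A_i'x_j,y\rangle|$ below by $|\mathrm{tr}(PA_i')|/(640\sqrt{2nr_i})$ (trivially if $A_i'=0$), and the proof of Lemma~\ref{lem:reduction} goes through with the lower bound divided by $\sqrt2$.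
\end{remark}

\section{Upper bounds: random projections}\label{sec:upper}

We turn to Theorem~\ref{thm:upper}. To split the identity into rank-$k$ pieces in an arbitrary space, without knowing any of its structure, we average over all rank-$k$ orthogonal projections $Q$ for the Euclidean norm in \eqref{eq:BM}. For $x\in B_E$ and $y\in B_{E^*}$ we split $\langle Qx,y\rangle$ according to the components of $y$ parallel and orthogonal to $x$. The parallel component contributes at most $k/n$ to $\mathbb E|\langle Qx,y\rangle|$, because $|\langle x,y\rangle|\le1$. The orthogonal component, of length at most $d$, contributes at most $d\sqrt k/n$. After multiplication by $n/k$ these become $1$ and $d/\sqrt k$, the two terms in (a).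

\begin{proof}[Proof of Theorem \ref{thm:upper}(a)]
Fix a Euclidean norm as in \eqref{eq:BM} and identify $E^*$ with $E$ by its inner product. If $x\in B_E$, then $|x|\le1$. If $y\in B_{E^*}$, then $|y|\le d$, since $|u|\le1$ implies $\|u\|\le d$ and $\langle u,y\rangle\le d$. Fix $1\le k\le n$. Let $\mathcal G$ be the compact set of orthogonal projections of rank $k$, $\mu$ the rotation-invariant probability measure on it, and $Q$ a random element of $\mathcal G$ with law $\mu$. By invariance $\mathbb EQ$ commutes with all orthogonal maps, so it is a multiple of the identity; comparing traces, $\mathbb EQ=\frac kn I$. Put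
\[
F(x,y)=\frac nk\,\mathbb E|\langle Qx,y\rangle|,\qquad\kappa=1+d\sqrt{\frac{n-k}{k(n-1)}} .
\]

\emph{Claim: $F\le\kappa$ on $B_E\times B_{E^*}$.} Write $x=|x|u$ with $|u|=1$, and $y=\langle u,y\rangle u+\beta w$ with $w\perp u$, $|w|=1$, $|\beta|\le|y|\le d$. As $\langle Qu,u\rangle=|Qu|^2$,
\[
\langle Qx,y\rangle=\langle x,y\rangle\,|Qu|^2+|x|\,\beta\,\langle Qu,w\rangle .
\]
Here $|\langle x,y\rangle|\le1$ and $\mathbb E|Qu|^2=\langle\mathbb EQ\,u,u\rangle=\frac kn$. By invariance under orthogonal maps fixing $u$, $\mathbb E\langle Qu,w\rangle^2$ is the same for all unit vectors $w\perp u$. Summing over an orthonormal basis of the $(n-1)$-dimensional space $u^\perp$ and using $\mathbb E|Qu|^4\ge(\mathbb E|Qu|^2)^2$,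
\[
\mathbb E\langle Qu,w\rangle^2=\frac{\mathbb E\big(|Qu|^2-|Qu|^4\big)}{n-1}\le\frac{\frac kn-\frac{k^2}{n^2}}{n-1}=\frac{k(n-k)}{n^2(n-1)} .
\]
Hence, by the Cauchy--Schwarz inequality and $|x|\,|\beta|\le d$,
\[
F(x,y)\le\frac nk\Big(\frac kn+d\,\frac{\sqrt{k(n-k)}}{n\sqrt{n-1}}\Big)=\kappa .
\]

\emph{From the average to a finite sum.} Let $0<\varepsilon<1$. Divide $\mathcal G$ into finitely many disjoint Borel sets of diameter at most $\varepsilon k/n$ in the norm of $L(E,E)$, and discard those of measure $0$. Let $\mathcal G_1,\dots,\mathcal G_m$ be the remaining ones, pick $Q_i\in\mathcal G_i$ and put $\lambda_i=\mu(\mathcal G_i)$. Replacing $Q$ by $Q_i$ on $\mathcal G_i$ changes $\langle Qx,y\rangle$ by at most $\varepsilon k/n$, so for all $x\in B_E$, $y\in B_{E^*}$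
\[
\frac nk\sum_{i=1}^m\lambda_i|\langle Q_ix,y\rangle|\le F(x,y)+\varepsilon\le\kappa+\varepsilon .
\]
In the same way $S=\frac nk\sum_i\lambda_iQ_i$ satisfies $\|S-I\|=\|S-\frac nk\mathbb EQ\|\le\varepsilon$. So $S$ is invertible with $\|S^{-1}\|\le\frac1{1-\varepsilon}$. The operators $A_i=\frac nk\lambda_iS^{-1}Q_i$ have rank $k$ and add up to $I_E$. Since $(S^{-1})^*$ maps $B_{E^*}$ into $\frac1{1-\varepsilon}B_{E^*}$, for all $L\le m$, all signs, and all $x\in B_E$, $y\in B_{E^*}$
\[
\Big|\Big\langle\sum_{i\le L}\pm A_ix,\,y\Big\rangle\Big|\le\frac nk\sum_{i=1}^m\lambda_i\big|\big\langle Q_ix,(S^{-1})^*y\big\rangle\big|\le\frac{\kappa+\varepsilon}{1-\varepsilon} .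
\]
Thus $\eta_\varphi(E)\le\varphi(k)\frac{\kappa+\varepsilon}{1-\varepsilon}$, and $\varepsilon\to0$ gives $\eta_\varphi(E)\le\varphi(k)\kappa$ for each $k$. This is the first inequality in (a). The second holds because $d\le\sqrt n$ and $n-k\le n-1$ give $\kappa\le1+\sqrt{n/k}\le2\sqrt{n/k}$. The final assertion of (a) combines this with Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:upper}(b)]
For $p\ge\frac12$ the bound follows from $\eta_p(E)\le d$ in \eqref{eq:trivial}. Let $p<\frac12$. The smallest rank for which $d/\sqrt k$ is at most $1$ is $k=\lceil d^2\rceil$, and $k\le n$ because $d\le\sqrt n$. For this $k$, part (a) gives $\eta_p(E)\le k^p(1+d/\sqrt k)\le2k^p$. Since $d\ge1$, $k\le d^2+1\le2d^2$. Hence $\eta_p(E)\le2(2d^2)^p\le2\sqrt2\,d^{2p}\le3d^{2p}$.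

If $\eta_p(E)\ge c\min\{n^{1/2},n^p\}=c\,(\sqrt n)^{\min\{1,2p\}}$, then $3d^{\min\{1,2p\}}\ge c\,(\sqrt n)^{\min\{1,2p\}}$. This is the second assertion.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:upper}(c)]
We take the extremal space in a smaller dimension and add a Euclidean summand. Let $m=\lfloor D^2\rfloor$. Then $m\ge1$ and $D^2/2\le m\le n$, since $1\le D\le\sqrt n$. Put $E=E_m\oplus_2\ell_2^{n-m}$ (so $E=E_n$ if $m=n$). A Euclidean norm on $E_m$ satisfying \eqref{eq:BM} with constant $d(E_m,\ell_2^m)$, combined in the $\ell_2$ sense with the norm of $\ell_2^{n-m}$, satisfies \eqref{eq:BM} on $E$ with the same constant. So $d(E,\ell_2^n)\le d(E_m,\ell_2^m)\le\sqrt m\le D$.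

Let $J:E_m\to E$ be the embedding and $R:E\to E_m$ the projection, both of norm one. If $I_E=\sum A_i$, then $I_{E_m}=\sum RA_iJ$, and $r(RA_iJ)\le r(A_i)$. As $r^p$ is increasing in $r$, for every $L$ and every choice of signs the coefficients in $\sum_{i\le L}\pm r(RA_iJ)^pRA_iJ$ are in absolute value at most $r(A_i)^p$. A vector $(c_i)_{i\le L}$ with $|c_i|\le b_i$ is a convex combination of the vectors $(\pm b_i)_{i\le L}$. So this sum is a convex combination of sums $R\big(\sum_{i\le L}\pm r(A_i)^pA_i\big)J$, and
\[
\sup_{L,\pm}\Big\|\sum_{i\le L}\pm r(RA_iJ)^pRA_iJ\Big\|\le\sup_{L,\pm}\Big\|\sum_{i\le L}\pm r(A_i)^pA_i\Big\| .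
\]
Taking the infimum over representations and using Theorem~\ref{thm:main} in dimension $m$,
\[
\eta_p(E)\ge\eta_p(E_m)\ge\frac{m^{\min\{1/2,p\}}}{1280}\ge\frac{(D^2/2)^{\min\{1/2,p\}}}{1280}\ge\frac{D^{\min\{1,2p\}}}{1280\sqrt2}. \qedhere
\]
\end{proof}

\begin{thebibliography}{9}
\bibitem{plust}
\emph{$P$-Local Unconditional Structure of Banach Spaces} (as printed: $p$-LOCAL UNCONDITIONAL STRUCTURE OF BANACH SPACES),
\url{http://www.numdam.org/article/CM_1980__41_2_189_0.pdf}.

\bibitem{vaaler}
Vaaler, Pacific J. Math.\ \textbf{83} (1979).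
\end{thebibliography}

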